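\title{Corank-two map-germs from $\mathbb R^n$ to $\mathbb R^{2n}$\\ whose double points cannot all be made real}


\begin{abstract}
Let $d(f)$ be the number of double points of a stable perturbation of the complexification of an $\mathcal A$-finite real analytic germ $f:\mathbb R^n,0\to\mathbb R^{2n},0$. We show that, already for $n=2$, there are germs of corank $2$ no real deformation of which has $d(f)$ real double points. An example is $f(z)=(z^2+\bar z^{3},|z|^2,\operatorname{Im}z^5)$ with $z=x+iy$. For every even $n$ we construct corank-$2$ germs for which the difference between $d(f)$ and the largest number of real double points in a real deformation is arbitrarily large. The obstruction is a winding number that forces double points with complex conjugate source points.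
\end{abstract}

\section{Introduction}

\subsection{The question}
Let $n\ge2$ and let $f=(f_1,\dots,f_{2n}):\mathbb R^n,0\to\mathbb R^{2n},0$ be a real analytic map-germ in the variables $x=(x_1,\dots,x_n)$. Germs are considered up to $\mathcal A$-equivalence, where $\mathcal A=\mathrm{Diff}(\mathbb R^n,0)\times\mathrm{Diff}(\mathbb R^{2n},0)$ acts by left-right composition. The \emph{corank} of $f$ is $n-\operatorname{rank}df(0)$. The germ is \emph{$\mathcal A$-finite} if its $\mathcal A$-orbit has finite codimension. In this introduction $f$ is assumed to be $\mathcal A$-finite; for the germs that we construct, this has to be proved.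

In the dimensions $(n,2n)$ the only stable singularities are isolated transverse double points. A stable perturbation of the complexification $f:\mathbb C^n,0\to\mathbb C^{2n},0$ is therefore an immersion with finitely many transverse double points near $0$. Let $d(f)$ be their number (in the target). Let $\tilde x=(\tilde x_1,\dots,\tilde x_n)$ be a second set of variables. By Artin and Nagata, for germs of any corank,
\begin{equation}\label{eq:AN}
2d(f)=\dim_{\mathbb C}\frac{(x_1-\tilde x_1,\ldots,x_n-\tilde x_n)}{(f_1(x)-f_1(\tilde x),\ldots,f_{2n}(x)-f_{2n}(\tilde x))},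
\end{equation}
where both ideals are taken in the ring of complex analytic function-germs at the origin of $\mathbb C^n\times\mathbb C^n$. The factor $2$ appears because an unordered pair of source points is two ordered pairs.

A \emph{real deformation} of $f$ is a real analytic family $f_t:\mathbb R^n\to\mathbb R^{2n}$ of representatives with $f_0=f$, where $t$ is a real parameter near $0$. A \emph{real double point} of $f_t$ is an unordered pair of distinct points $x\ne\tilde x$ of $\mathbb R^n$ with $f_t(x)=f_t(\tilde x)$. Double points are counted in a fixed sufficiently small neighborhood of $0$, for all sufficiently small $t\neq0$; Lemma~\ref{lem:semi} below shows that the choice of neighborhood does not matter, and that there are never more than $d(f)$ real double points. We say that $f$ \emph{has a deformation with $d(f)$ real double points} if this bound is attained by some $f_t$ for all sufficiently small $t\ne0$.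

It is known that every $\mathcal A$-simple germ $\mathbb R^n,0\to\mathbb R^{2n},0$, $n\ge2$, has a deformation with $d(f)$ real double points. The following problem is posed in \cite{n2n}: \emph{are there germs of corank greater than one without such a deformation?} By the result just quoted, these would necessarily have positive $\mathcal A$-modality.

\subsection{How a double point can fail to be real}
By a \emph{double pair} of a map we mean a pair of distinct source points, real or complex, with the same image; a double point is an unordered double pair. Complex conjugation acts on the double points of (the complexification of) a real deformation $f_t$. If it fixes an unordered pair of source points, it either fixes both points, and the double point is real, or it exchanges them. In the second case the pair is $\{\xi,\bar\xi\}$ with $\xi\notin\mathbb R^n$; we call it a \emph{conjugate pair}. The remaining double points are permuted by conjugation without fixed points. A conjugate pair can become real when the parameter varies, as the following germ of corank one shows.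

\begin{example}\label{ex:corank1}
Let $n=2$ and $f_t(x,y)=(x,y^2,xy,y^3-ty)$, so that $f=f_0$ has corank one. Put $y=\mu+p$, $\tilde y=\mu-p$. Modulo $x-\tilde x$, the numerator in \eqref{eq:AN} is generated by $p$ and the denominator by $4p\mu$, $2px$ and $2p(3\mu^2+p^2)$. So the quotient is isomorphic to $\mathbb C\{x,\mu,p\}/(x,\mu,p^2)$, which has dimension $2$. Thus $d(f)=1$. The double point of $f_t$, $t\ne0$, is the pair of points $(0,\pm\sqrt t)$. It is real for $t>0$ and conjugate for $t<0$. If the pair is written as $m\pm\rho w$ with midpoint $m=0$, direction $w=(0,1)$ and $s=\rho^2$, the double point equation becomes $s=t$: as $t$ grows, the solution passes from $s<0$ (conjugate) to $s>0$ (real) through $s=0$, where $f_0$ is not an immersion.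
\end{example}

In the example the kernel of $df(0)$ is a line, the direction $w$ is determined, and the sign of $t$ decides everything. Judging from this case and from the result on simple germs, one might guess that all double points can always be pushed to the side $s>0$. For a germ of corank $2$, however, $w$ varies on a circle, and a circle can carry a winding number.

\subsection{Results}
Identify $\mathbb R^2$ with $\mathbb C$ by $z=x+iy$, and $\mathbb R^4$ with $\mathbb C\times\mathbb R\times\mathbb R$.

\begin{theorem}\label{thm:A}
For every odd $k\ge5$ the germ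
\[
f_k(z)=\bigl(z^2+\bar z^{\,k-2},\ |z|^2,\ \operatorname{Im}z^k\bigr):\mathbb R^2,0\to\mathbb R^4,0
\]
is $\mathcal A$-finite, has corank $2$, and has no real deformation with $d(f_k)$ real double points.
\end{theorem}

So the answer to the question is yes, already for $n=2$. In real coordinates
\[
f_5(x,y)=\bigl(x^2-y^2+x^3-3xy^2,\ 2xy-3x^2y+y^3,\ x^2+y^2,\ 5x^4y-10x^2y^3+y^5\bigr).
\]

\begin{theorem}\label{thm:B}
For every even $n\ge2$ and every odd $k\ge5$ there is an $\mathcal A$-finite germ $f_{n,k}:\mathbb R^n,0\to\mathbb R^{2n},0$ of corank $2$, with $f_{2,k}=f_k$, such that every real deformation of $f_{n,k}$ has at most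
\[
d(f_{n,k})-\frac{k-(2n-1)}2
\]
real double points. Consequently, for every even $n$ there are corank-$2$ germs for which $d$ exceeds the maximal number of real double points by an arbitrarily large amount.
\end{theorem}

For $n=2$ the bound is $d(f_k)-\frac{k-3}2$, so Theorem~\ref{thm:B} contains the last assertion of Theorem~\ref{thm:A}. We prove Theorem~\ref{thm:A} first because it needs only a homotopy argument, whereas Theorem~\ref{thm:B} also needs a comparison of real indices with complex multiplicities. Nothing is claimed for odd $n$; Remark~\ref{rem:even} explains where evenness is used.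

Section~\ref{sec:five} shows the mechanism for $k=5$ and one explicit deformation. Section~\ref{sec:module} contains two semicontinuity lemmas, and Section~\ref{sec:finite} the $\mathcal A$-finiteness of $f_k$. Section~\ref{sec:reduced} reduces the double point equations to a map from an annulus to the plane, computes its winding number on one boundary circle and bounds it on the other; Section~\ref{sec:proofA} concludes for $n=2$. Sections~\ref{sec:higher} and~\ref{sec:proofB} treat even $n$.

\section{The mechanism for \texorpdfstring{$k=5$}{k=5}}\label{sec:five}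

\subsection{Why this germ}
The quadratic part $z\mapsto(z^2,|z|^2)$ of $f_k$ is a map to $\mathbb R^3$ whose components span all quadratic forms. Its double points are exactly the pairs $\{z,-z\}$, $z\ne0$, all with midpoint $0$. The last component $\operatorname{Im}z^k$, $k$ odd, separates $z$ from $-z$ except on the $k$ lines $\sin k\theta=0$. The term $\bar z^{k-2}$ moves the midpoint off $0$, and we shall see that the component $|z|^2$ then produces, to lowest order, the equation $\cos k\theta=0$. Up to nonzero factors and higher order terms, the two remaining real equations thus ask for a zero of the vector $(\cos k\theta,\sin k\theta)$, which never vanishes and turns $k$ times. This number depends on $k$. On the other hand, the number of singular points that the projection to $\mathbb R^3$ can acquire in a deformation is bounded in terms of the quadratic part alone. Choosing $k$ large puts the two in conflict.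

The parity of $k$ matters: for even $k$ one has $f_k(z)=f_k(-z)$, and the double points are not isolated. For $k=3$ the germ is an immersion.

\subsection{The computation}
Let $k=5$ and write two distinct points as $m\pm\rho w$ with $m\in\mathbb C$, $\rho>0$ and $w=e^{i\theta}$. Put $s=\rho^2$. Dividing the difference of the values of $f_5$ by $2\rho$ gives
\begin{equation}\label{eq:g5}
g_{\mathbb C}=2mw+3\bar m^2\bar w+s\bar w^3,\quad
g_3=2\operatorname{Re}(m\bar w),\quad
g_4=\operatorname{Im}\bigl(5m^4w+10\,s\,m^2w^3+s^2w^5\bigr).
\end{equation}
These expressions are polynomial in $s$. For $s=-\rho^2<0$ their common zeros are conjugate pairs, whose source points are $m\pm\sqrt{-1}\,\rho w\in\mathbb C^2$; here $m$ and $w$ are read as vectors in $\mathbb R^2$, and $\sqrt{-1}$ is the scalar of the complexification.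

For small $s$ the equation $g_{\mathbb C}=0$ has one small solution $m=-\tfrac12s\,\bar w^4+O(s^2)$. Inserting it into $(g_3,g_4)$ leaves the map
\begin{equation}\label{eq:G5}
G_0(w,s)=\bigl(-s\cos5\theta+O(s^2),\ s^2\sin5\theta+O(|s|^3)\bigr).
\end{equation}
For small $\delta>0$ the curve $w\mapsto G_0(w,-\delta)$ avoids $0$ and has winding number $5$.

Now deform $f_5$ by adding $t(0,\operatorname{Re}z,\operatorname{Im}z)$, $t\ne0$. Then $g_{\mathbb C}$ does not change, and $(g_3,g_4)$ changes by $t(\cos\theta,\sin\theta)$, so the reduced map is $G_t=G_0+t(\cos\theta,\sin\theta)$. Since $G_0(w,0)=0$, the curve $G_t(\cdot,0)$ has winding number $1$. For small $t$ the curve $G_t(\cdot,-\delta)$ still has winding number $5$. Hence $G_t$ vanishes somewhere on $S^1\times(-\delta,0)$: there is a conjugate pair, and this double point is not real.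

Two features are general. The winding number at $s=-\delta$ survives every small deformation. The one at $s=0$ depends on the deformation, but whenever it is defined it is at most $3$ in absolute value. The reason is that the curve $G_t(\cdot,0)$ can turn often only if its first coordinate vanishes often. Each zero of this coordinate is a kernel direction at a singular point of the projection of $f_t$ to $\mathbb R^3$, and this projection has at most three singular points near $0$.

\section{The double point module of a deformation}\label{sec:module}

Let $F(\tau,x)=f_\tau(x)$ be a complex analytic deformation of the complexification of $f$, with $\tau\in\mathbb C^\ell$ near $0$. (Real analytic deformations are complexified in $x$ and in the parameters.) Let $I_\Delta=(x_1-\tilde x_1,\dots,x_n-\tilde x_n)$ and let $M_\tau$ be the coherent sheaf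
\[
M_\tau=I_\Delta\big/\bigl(f_{\tau,i}(x)-f_{\tau,i}(\tilde x)\bigr)_{1\le i\le2n}
\]
on a neighborhood of $0\in\mathbb C^n\times\mathbb C^n$. By \eqref{eq:AN}, $\dim_{\mathbb C}M_{0,0}=2d(f)$. The module $M_\tau$ detects ordered double pairs and also, on the diagonal, non-immersive points. The next lemma says that together these never use up more than $2d(f)$.

\begin{lemma}\label{lem:semi}
Let $f$ be $\mathcal A$-finite and let $B$ be a sufficiently small open ball around $0\in\mathbb C^n\times\mathbb C^n$. For all $\tau$ sufficiently near $0$:
\begin{enumerate}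
\item[(a)] the support of $M_\tau$ in $B$ is finite, and $\sum_{P\in B}\dim_{\mathbb C}M_{\tau,P}\le2d(f)$;
\item[(b)] the support of $M_\tau$ in $B$ tends to $0$ as $\tau\to0$;
\item[(c)] if $P=(x,\tilde x)\in B$ and $x\ne\tilde x$, then $M_{\tau,P}=\mathcal O_P/(f_{\tau,i}(x)-f_{\tau,i}(\tilde x))_i$, which is nonzero if and only if $f_\tau(x)=f_\tau(\tilde x)$;
\item[(d)] if $P=(x,x)\in B$ and $f_\tau$ is not immersive at $x$, then $M_{\tau,P}\ne0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\mathcal M=I_\Delta/(F_i(\tau,x)-F_i(\tau,\tilde x))_i$ on a neighborhood of $0$ in $\mathbb C^{2n}\times\mathbb C^\ell$. The quotient $\mathcal O/I_\Delta$ is flat over the parameter space, so the sequence $0\to I_\Delta\to\mathcal O\to\mathcal O/I_\Delta\to0$ stays exact when restricted to a fixed $\tau$. Hence the restriction of $\mathcal M$ to $\tau$ is $M_\tau$.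

As $\dim M_{0,0}<\infty$, we may choose $B$ so small that $\operatorname{supp}M_0\cap\overline B\subset\{0\}$. By compactness of $\partial B$ there is a neighborhood $T$ of $0\in\mathbb C^\ell$ such that $\operatorname{supp}\mathcal M$ does not meet $\partial B\times T$. Then the projection $\pi:\operatorname{supp}\mathcal M\cap(B\times T)\to T$ is proper, and its fibers are compact analytic subsets of a ball, hence finite. So $\pi$ is finite, $\pi_*\mathcal M$ is coherent, and its fiber $(\pi_*\mathcal M)_\tau/\mathfrak m_\tau(\pi_*\mathcal M)_\tau$ is $\bigoplus_{P\in B}M_{\tau,P}$. For $\tau=0$ this has dimension $2d(f)$. By Nakayama's lemma, $\pi_*\mathcal M$ is generated by $2d(f)$ sections near $0$, which proves (a). For (b), let $B'\subset B$ be an open neighborhood of $0$ and apply the compactness argument to $\overline B\setminus B'$ in place of $\partial B$.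

In (c), $I_\Delta$ is the unit ideal at $P$. For (d), let $P=(x^0,x^0)$. Modulo $\mathfrak m_PI_\Delta$, the generator $f_{\tau,i}(x)-f_{\tau,i}(\tilde x)$ is $\sum_j\partial_jf_{\tau,i}(x^0)(x_j-\tilde x_j)$. So $M_{\tau,P}/\mathfrak m_PM_{\tau,P}$ is the quotient of the $n$-dimensional space $I_\Delta/\mathfrak m_PI_\Delta$ by a subspace of dimension $\operatorname{rank}df_\tau(x^0)<n$.
\end{proof}

By (b), real double points can be counted in any neighborhood $U$ of $0$ in $\mathbb R^n$ with $U\times U\subset B$. By (a) and (c), $R$ real double points yield $2R$ points in the support of $M_\tau$, so $R\le d(f)$.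

\begin{lemma}\label{lem:points}
Let $J_\tau$ be an ideal generated by finitely many functions analytic in $(\tau,x)$, with $c=\dim_{\mathbb C}\mathcal O_{\mathbb C^n,0}/J_0<\infty$. Then, in a suitable arbitrarily small neighborhood of $0$ in $\mathbb C^n$, the zero set $V(J_\tau)$ has at most $c$ points for all small $\tau$.
\end{lemma}

\begin{proof}
The proof of Lemma~\ref{lem:semi}(a) applies to $\mathcal O_{\mathbb C^n\times\mathbb C^\ell}/(J_\tau)$, whose restriction to a fixed $\tau$ is $\mathcal O/J_\tau$ (no flatness is needed here). So the sum of the local dimensions of $\mathcal O/J_\tau$ is at most $c$, and each point of $V(J_\tau)$ contributes at least $1$.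
\end{proof}

\section{The germs \texorpdfstring{$f_k$}{f\_k} are \texorpdfstring{$\mathcal A$}{A}-finite}\label{sec:finite}

Let $k\ge5$ be odd. Since $df_k(0)=0$, the corank of $f_k$ is $2$. In the complexification use the independent variables $Z=x+iy$, $W=x-iy$. After a complex linear change in the target, $f_k$ is
\[
(Z^2+W^{k-2},\ W^2+Z^{k-2},\ ZW,\ Z^k-W^k).
\]
The Mather--Gaffney criterion \cite[Thm.~2.1]{Wall} says that a complex germ is $\mathcal A$-finite if and only if it has isolated instability. This holds if some representative is an injective immersion off $0$ and no other point is mapped to $0$. We verify that the complexification is immersive off $0$ and injective near $0$.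

\paragraph{Immersive off $0$.}
Let $\hat f_k$ consist of the first three real components of $f_k$, that is, of $z^2+\bar z^{k-2}$ and $|z|^2$. In the coordinates $(Z,W)$ its differential has the rows $(2Z,(k-2)W^{k-3})$, $((k-2)Z^{k-3},2W)$, $(W,Z)$. The $2\times2$ minors are
\begin{equation}\label{eq:minors}
4ZW-(k-2)^2(ZW)^{k-3},\qquad 2Z^2-(k-2)W^{k-2},\qquad (k-2)Z^{k-2}-2W^2 .
\end{equation}
Let $J$ be the ideal they generate; linear coordinate changes in source and target do not affect it, so it is also the ideal of minors in real coordinates. As $k\ge5$, we have $J\subset\mathfrak m^2$ and $J+\mathfrak m^3=\mathfrak m^2$, so $J=\mathfrak m^2$ by Nakayama and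
\begin{equation}\label{eq:three}
\dim_{\mathbb C}\mathcal O_{\mathbb C^2,0}/J=3 .
\end{equation}
In particular $\hat f_k$, and hence $f_k$, is immersive near $0$ off $0$.

\paragraph{Injective near $0$.}
For $l\ge 1$ let $E_l(\mu,p)=\frac12[(\mu+p)^l-(\mu-p)^l]$. Write a double pair as $(Z,W)=(\mu,\nu)\pm(p,r)$ with $(p,r)\ne0$ and all entries small. Half the differences of the components give
\begin{align}
2\mu p+E_{k-2}(\nu,r)&=0,\label{eq:i1}\\
2\nu r+E_{k-2}(\mu,p)&=0,\label{eq:i2}\\
\mu r+\nu p&=0,\label{eq:i3}\\
E_k(\mu,p)&=E_k(\nu,r).\label{eq:i4}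
\end{align}

If $p=0$, then $r\neq0$, so $\mu=0$ by \eqref{eq:i3} and $\nu=0$ by \eqref{eq:i2}; now \eqref{eq:i1} reads $r^{k-2}=0$, a contradiction. The case $r=0$ follows by exchanging $(Z,\mu,p)$ and $(W,\nu,r)$.

Let $pr\ne0$ and put $\kappa=\mu/p=-\nu/r$, using \eqref{eq:i3}. For odd $l$ the polynomial
\[
e_l(\kappa)=\tfrac12[(\kappa+1)^l-(\kappa-1)^l]=\tfrac12[(1+\kappa)^l+(1-\kappa)^l]
\]
is even with $e_l(0)=1$, and $E_l(\mu,p)=p^le_l(\kappa)$, $E_l(\nu,r)=r^le_l(\kappa)$. So \eqref{eq:i1} and \eqref{eq:i2} read
\[
2\kappa p^2+r^{k-2}e_{k-2}(\kappa)=0,\qquad -2\kappa r^2+p^{k-2}e_{k-2}(\kappa)=0 .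
\]
Multiplying the first by $r^2$, the second by $p^2$ and adding gives $e_{k-2}(\kappa)(r^k+p^k)=0$. If $e_{k-2}(\kappa)=0$, then $\kappa=0$ by the first equation, contradicting $e_{k-2}(0)=1$. So $p^k=-r^k$, hence $|p|=|r|$. Now \eqref{eq:i4} reads $e_k(\kappa)(p^k-r^k)=0$ with $p^k-r^k=-2r^k\ne0$. So $\kappa$ is one of the finitely many roots of $e_k$, none of which is $0$. The first equation gives $|r|^{k-4}=2|\kappa|/|e_{k-2}(\kappa)|$, which is bounded below by a positive constant. As $k\ge5$, this is impossible for small $r$.

So the complexification of $f_k$ is $\mathcal A$-finite. The $\mathcal A$-codimensions of a real germ and of its complexification coincide, so $f_k$ is $\mathcal A$-finite as well.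

\section{The reduced map and its two winding numbers}\label{sec:reduced}

Let $k\ge5$ be odd, $f=f_k$, and let $F(\tau,z)=f_\tau(z)$ be a real analytic deformation of $f$ with real parameters $\tau\in\mathbb R^\ell$ near $0$. The plan is to describe a pair of source points by its midpoint $m$, its direction $w\in S^1$ and its squared half-distance $s$, to allow negative $s$, and to eliminate $m$. There remain two real equations on an annulus with coordinates $(w,s)$.

\subsection{The reduction}
For $m\in\mathbb R^2=\mathbb C$ and $w=e^{i\theta}\in S^1$ the quotient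
\[
\frac1{2\rho}\bigl[F(\tau,m+\rho w)-F(\tau,m-\rho w)\bigr]
\]
is analytic and even in $\rho$. So it equals $g(\tau,m,w,\rho^2)$, where $g(\tau,m,w,s)\in\mathbb R^4$ is real analytic for $w\in S^1$ and small $(\tau,m,s)$, including negative $s$. It has the following properties.
\begin{itemize}
\item $g$ is odd in $w$.
\item $g(\tau,m,w,0)=Df_\tau(m)w$.
\item For $s=-\rho^2<0$,
\begin{equation}\label{eq:neg}
g(\tau,m,w,s)=\frac1{2\sqrt{-1}\,\rho}\bigl[F(\tau,m+\sqrt{-1}\,\rho w)-F(\tau,m-\sqrt{-1}\,\rho w)\bigr],
\end{equation}
with $m,w$ regarded as real vectors in $\mathbb C^2$. So a zero of $g$ with $s<0$ gives a conjugate pair $\{\xi,\bar\xi\}$, $\xi=m+\sqrt{-1}\,\rho w\notin\mathbb R^2$.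
\end{itemize}
Thus zeros of $g$ with $s>0$ give real double points, zeros with $s<0$ give conjugate pairs, and zeros with $s=0$ give real points at which $f_\tau$ is not immersive.

Write $g=(g_{\mathbb C},g_3,g_4)\in\mathbb C\times\mathbb R\times\mathbb R$. For $\tau=0$ the binomial theorem gives
\begin{equation}\label{eq:gk}
\begin{gathered}
g_{\mathbb C}=2mw+\sum_{q\ \mathrm{odd}}\tbinom{k-2}q\,\bar m^{\,k-2-q}\,\bar w^{\,q}s^{\frac{q-1}2},\qquad
g_3=2\operatorname{Re}(m\bar w),\\
g_4=\operatorname{Im}\sum_{q\ \mathrm{odd}}\tbinom kq\,m^{k-q}w^qs^{\frac{q-1}2}.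
\end{gathered}
\end{equation}
As $k\ge5$, we have $g_{\mathbb C}(0,0,w,0)=0$, and the derivative of $g_{\mathbb C}$ with respect to $m$ at $\tau=0$, $m=0$, $s=0$ is the invertible real linear map $\mu\mapsto2\mu w$. By the implicit function theorem and compactness of $S^1$ there is $\varepsilon>0$ such that, for all small $(\tau,s)$ and all $w\in S^1$, the equation $g_{\mathbb C}(\tau,m,w,s)=0$ has exactly one solution $m=\mathsf M(\tau,w,s)$ with $|m|<\varepsilon$. The map $\mathsf M$ is real analytic, $\mathsf M(0,w,0)=0$, and $\mathsf M(\tau,-w,s)=\mathsf M(\tau,w,s)$ because $g_{\mathbb C}$ is odd in $w$. Define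
\[
G_\tau(w,s)=(g_3,g_4)\bigl(\tau,\mathsf M(\tau,w,s),w,s\bigr)\in\mathbb R^2,\qquad G_\tau(-w,s)=-G_\tau(w,s).
\]

\subsection{The winding number on the conjugate side}

\begin{lemma}\label{lem:k}
For all small $\delta>0$ the curve $G_0(\cdot,-\delta)$ has no zero on $S^1$ and has winding number $k$.
\end{lemma}

\begin{proof}
Put $\alpha=\frac{k-3}2\ge1$. In $g_{\mathbb C}$ the term $q=k-2$ is $s^\alpha\bar w^{k-2}$, and all other terms of the sum contain $\bar m$ to a power of at least $2$. So $m=\mathsf M(0,w,s)$ satisfies $2mw=-s^\alpha\bar w^{k-2}+O(|m|^2)$. As $m\to0$ uniformly in $w$ when $s\to0$, we get $m=O(|s|^\alpha)$, and then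
\[
m=-\tfrac12s^\alpha\bar w^{\,k-1}+O(|s|^{2\alpha}),\qquad
g_3=2\operatorname{Re}(m\bar w)=-s^\alpha\bigl(\cos k\theta+O(|s|)\bigr).
\]
In $g_4$ the term $q=k$ is $s^{\alpha+1}\sin k\theta$. A term with $k-q=2l\ge2$ has $\frac{q-1}2=\alpha+1-l$, so it is $O(|s|^{2\alpha l+\alpha+1-l})=O(|s|^{\alpha+1+l(2\alpha-1)})=O(|s|^{\alpha+2})$. Therefore $g_4=s^{\alpha+1}(\sin k\theta+O(|s|))$, and
\[
G_0(w,-\delta)=(-1)^{\alpha+1}\bigl(\delta^\alpha(\cos k\theta+O(\delta)),\ \delta^{\alpha+1}(\sin k\theta+O(\delta))\bigr).
\]
Neither the factor $-1$ nor positive factors on the coordinates change the winding number.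
\end{proof}

\subsection{The winding number at the diagonal}
We now bound the winding number of $G_\tau(\cdot,0)$ without knowing the deformation. It suffices to bound the number of zeros of one coordinate. We choose the first, because its zeros involve only $\hat f_\tau$, the first three components of $f_\tau$, whose singular points are counted by the algebra in \eqref{eq:three}. The dimension of that algebra is independent of $k$.

\begin{lemma}\label{lem:diag}
For all sufficiently small $\tau$: if $G_\tau(w,0)\ne0$ for all $w\in S^1$, then the winding number of $G_\tau(\cdot,0)$ is at most $3$ in absolute value.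
\end{lemma}

\begin{proof}
Let $\gamma(w)$ be the first component of $G_\tau(w,0)$. If $\gamma(w)=0$, then $g_{\mathbb C}$ and $g_3$ vanish at $m=\mathsf M(\tau,w,0)$, that is, $D\hat f_\tau(m)w=0$. So $m$ is a common zero of the $2\times2$ minors of $D\hat f_\tau$. For $\tau=0$ these generate $J$. By \eqref{eq:three} and Lemma~\ref{lem:points} the minors have at most $3$ common zeros near $0$ for small $\tau$. As $\mathsf M(\tau,w,0)\to0$ uniformly in $w$ when $\tau\to0$, at most $3$ points $m$ occur in this way.

Could one such $m$ be responsible for many $w$? If $D\hat f_\tau(m)$ has a one-dimensional kernel, then $m$ accounts for at most the two values $\pm w$. Suppose that $D\hat f_\tau(m)=0$. Then $g_{\mathbb C}(\tau,m,w',0)=0$ and $g_3(\tau,m,w',0)=0$ for every $w'\in S^1$. So $\mathsf M(\tau,w',0)=m$ by uniqueness, and $\gamma\equiv0$. But the second component of $G_\tau(\cdot,0)$ is odd on $S^1$ and so has a zero. There $G_\tau(\cdot,0)$ vanishes, contrary to hypothesis.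

Hence $\gamma$ has at most $6$ zeros. A closed curve in $\mathbb R^2\setminus\{0\}$ of winding number $N$ has first coordinate zero for at least $2|N|$ parameter values, because its argument changes by $2\pi N$. So $|N|\le3$.
\end{proof}

\begin{remark}
The value $3$ occurs. For $f_k+(t\bar z,\,0,\,t\operatorname{Im}z^3)$ and $s=0$ one has
\[
g_{\mathbb C}=2mw+(k-2)\bar m^{k-3}\bar w+t\bar w,\qquad
g_4=\operatorname{Im}(km^{k-1}w+3t\,m^2w),
\]
so $m=-\frac t2\bar w^2+O(t^2)$. As $k\ge5$, this gives $G_t(w,0)=\bigl(-t\cos3\theta+O(t^2),\,-\tfrac34t^3\sin3\theta+O(t^4)\bigr)$, whose winding number is $3$ for small $t\ne0$.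
\end{remark}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

The $\mathcal A$-finiteness and the corank were treated in Section~\ref{sec:finite}. Suppose that $f_t$ is a real deformation of $f=f_k$ with $d(f)$ real double points for all small $t\ne0$. Then all the room in Lemma~\ref{lem:semi}(a) is taken by real pairs, so $G_t$ can have no zeros with $s\le0$, and its two winding numbers must agree. This is impossible by Section~\ref{sec:reduced}. Here are the details.

Apply Section~\ref{sec:reduced} with $\tau=t$. Choose $B$ as in Lemma~\ref{lem:semi}. Fix $\delta>0$ as in Lemma~\ref{lem:k}, so small that for all small $t$ the points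
\[
(m+\sqrt{-1}\,\rho w,\ m-\sqrt{-1}\,\rho w),\qquad m=\mathsf M(t,w,-\rho^2),\quad w\in S^1,\quad 0\le\rho^2\le\delta,
\]
lie in $B$. For small $t\ne0$ the $d(f)$ real double points give $2d(f)$ ordered pairs in the support of $M_t$ in $B$. By Lemma~\ref{lem:semi}(a) there is no other point in this support. By (c) and (d), $f_t$ has no other double pair in $B$, and it is immersive at every $x$ with $(x,x)\in B$. Consequently:
\begin{itemize}
\item $G_t(w,s)\ne0$ for $-\delta\le s<0$, because a zero would give a conjugate pair in $B$;
\item $G_t(w,0)\ne0$, because otherwise $Df_t(m)w=0$ with $m=\mathsf M(t,w,0)$ and $(m,m)\in B$.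
\end{itemize}
So $G_t$ has no zero on $S^1\times[-\delta,0]$, and the curves $G_t(\cdot,-\delta)$ and $G_t(\cdot,0)$ have the same winding number. For small $t$ the first is close to $G_0(\cdot,-\delta)$ and has winding number $k\ge5$ by Lemma~\ref{lem:k}. The second has winding number at most $3$ in absolute value by Lemma~\ref{lem:diag}. This contradiction proves Theorem~\ref{thm:A}. \qed

\section{The germs \texorpdfstring{$f_{n,k}$}{f\_(n,k)}}\label{sec:higher}

Let $n=2j$ be even, $k\ge5$ odd, and $0<c_1<\dots<c_{j-1}<1$. Write points of $\mathbb R^n$ as $(z,\zeta)\in\mathbb C\times\mathbb C^{j-1}$ and put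
\[
f_{n,k}(z,\zeta)=\Bigl(\zeta,\ z^2+\bar z^{\,k-2}+\bigl(\textstyle\sum_h\zeta_h^2\bigr)\bar z,\ |z|^2,\ \operatorname{Im}z^k,\ \bigl(\zeta_h(z+c_h\bar z)\bigr)_{1\le h\le j-1}\Bigr).
\]
The number of real components is $2(j-1)+2+1+1+2(j-1)=2n$, the corank is $2$, and $f_{2,k}=f_k$.

This is an unfolding of $f_k$ with $n-2$ additional source variables $\zeta$, together with $n-2$ additional components that will allow us to solve for $\zeta$: for fixed $w\in S^1$ the map $\zeta_h\mapsto\zeta_h(w+c_h\bar w)$ is invertible, as $c_h<1$. For $n\ge4$ the term $\bigl(\sum_h\zeta_h^2\bigr)\bar z$ is needed because of complex points: we shall see after \eqref{eq:matrix} that without it the complexification is non-immersive along a line.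

In the complexification, $(z,\bar z,\zeta,\bar\zeta)$ become independent variables $(Z,W,\zeta,\zeta')$. Put $\sigma=\sum_h\zeta_h^2$ and $\sigma'=\sum_h\zeta_h'^2$. The construction is symmetric under the exchange $(Z,\zeta)\leftrightarrow(W,\zeta')$. Let $\hat f_{n,k}$ be $f_{n,k}$ without the component $\operatorname{Im}z^k$. As $\zeta,\zeta'$ are components, kernel vectors of $d\hat f_{n,k}$ have the form $(p,r;0,0)$, and $\hat f_{n,k}$ is non-immersive exactly where the matrix with rows
\begin{equation}\label{eq:matrix}
(2Z,A),\quad(A',2W),\quad(W,Z),\quad(\zeta_h,c_h\zeta_h),\quad(c_h\zeta_h',\zeta_h')\qquad(1\le h\le j-1)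
\end{equation}
has rank at most $1$. Here $A=(k-2)W^{k-3}+\sigma$ and $A'=(k-2)Z^{k-3}+\sigma'$. If the terms $\sigma,\sigma'$ were missing, the rank would be $1$ at the points where one $\zeta_h\ne0$ and all other coordinates vanish. The differential of $Z^k-W^k$ vanishes there as well, so the complexification of $f_{n,k}$ itself would not be immersive.

\begin{proposition}\label{prop:fnk}
Let $J$ be the ideal of $2\times2$ minors of \eqref{eq:matrix} in $\mathcal O_{\mathbb C^n,0}$. Then
\begin{equation}\label{eq:2n-1}
\dim_{\mathbb C}\mathcal O_{\mathbb C^n,0}/J\le2n-1 .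
\end{equation}
The germ $f_{n,k}$ is $\mathcal A$-finite.
\end{proposition}

\begin{proof}
\emph{The ideal $J$.} The rows with $\zeta$ and $\zeta'$ give the minors $\zeta_h\zeta_l(c_l-c_h)$, $\zeta_h'\zeta_l'(c_h-c_l)$ and $\zeta_h\zeta_l'(1-c_hc_l)$. So
\[
\zeta_h\zeta_l,\ \zeta_h'\zeta_l'\in J\quad(h\ne l),\qquad \zeta_h\zeta_l'\in J\quad\text{for all }h,l.
\]
Next combine the row $(\zeta_h,c_h\zeta_h)$ with the first three rows.
\begin{itemize}
\item Row 3 gives $\zeta_h(Z-c_hW)\in J$, and row 2 gives $\zeta_h(c_hA'-2W)\in J$. We have $\zeta_h\sigma'\in J$ and $\zeta_hZ^{k-3}\equiv c_hZ^{k-4}\zeta_hW$ modulo $J$. So $\zeta_hW\bigl((k-2)c_h^2Z^{k-4}-2\bigr)\in J$, where the second factor is a unit as $k\ge5$. Hence $\zeta_hW\in J$ and $\zeta_hZ\in J$.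
\item Row 1 gives $\zeta_h(2c_hZ-A)\in J$. By the previous point $\zeta_h\sigma\in J$, and since $\zeta_h\zeta_l\in J$ for $l\neq h$, we get $\zeta_h^3\in J$.
\end{itemize}
By symmetry, $\zeta_h'Z,\zeta_h'W,\zeta_h'^3\in J$. Finally, the minors of rows 1--3 are $4ZW-AA'$, $2Z^2-AW$ and $A'Z-2W^2$. All terms containing $\sigma$ or $\sigma'$, namely $(k-2)W^{k-3}\sigma'$, $(k-2)Z^{k-3}\sigma$, $\sigma\sigma'$, $\sigma W$ and $\sigma'Z$, lie in $J$. So $J$ contains the functions \eqref{eq:minors}, and with them $ZW,Z^2,W^2$ by Section~\ref{sec:finite}.

Thus $\mathcal O_{\mathbb C^n,0}/J$ is spanned by $1,Z,W$ and $\zeta_h,\zeta_h^2,\zeta_h',\zeta_h'^2$ ($1\le h\le j-1$), which are $3+4(j-1)=2n-1$ elements. This proves \eqref{eq:2n-1}. In particular $V(J)=\{0\}$ near $0$, so $\hat f_{n,k}$ and $f_{n,k}$ are immersive off $0$ near $0$.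

\emph{Injectivity.} A double pair of the complexification near $0$ has common $(\zeta,\zeta')$. Write $(Z,W)=(\mu,\nu)\pm(p,r)$ with $(p,r)\ne0$. The equations are
\begin{gather}
2\mu p+E_{k-2}(\nu,r)+\sigma r=0,\qquad 2\nu r+E_{k-2}(\mu,p)+\sigma'p=0,\label{eq:n1}\\
\mu r+\nu p=0,\qquad E_k(\mu,p)=E_k(\nu,r),\label{eq:n2}\\
\zeta_h(p+c_hr)=0,\qquad\zeta_h'(r+c_hp)=0\qquad(1\le h\le j-1).\notag
\end{gather}
If $\zeta=\zeta'=0$, these are \eqref{eq:i1}--\eqref{eq:i4}, which have no small solution.

Suppose that $\zeta_h\ne0$ for some $h$. Then $p=-c_hr$, so $r\ne0$, and $\zeta_l'r(1-c_lc_h)=0$ for all $l$. Hence $\zeta'=0$ and $\sigma'=0$. The first equation in \eqref{eq:n2} gives $\mu=c_h\nu$. Since $E_{k-2}(\mu,p)$ is odd in $p$, it is $p=-c_hr$ times a form of degree $k-3\ge2$ in $(\mu,p)$. Dividing the second equation in \eqref{eq:n1} by $r$ yields, for small $\nu,r$ and some constant $K$,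
\[
|\nu|\le K(|\nu|+|r|)^2\le2K(|\nu|^2+|r|^2).
\]
So $\nu=O(|r|^2)$ and $\mu=O(|r|^2)$. The second equation in \eqref{eq:n2} now reads $(-c_h)^kr^k=r^k+O(|r|^{k+1})$. Since $(-c_h)^k=-c_h^k\ne1$, this is impossible for small $r\neq0$.

If $\zeta'_h\neq0$ for some $h$, the symmetry $(Z,\mu,p,\zeta)\leftrightarrow(W,\nu,r,\zeta')$ reduces to the case just treated. So the complexification is injective near $0$ and immersive off $0$, and $f_{n,k}$ is $\mathcal A$-finite by the Mather--Gaffney criterion, as in Section~\ref{sec:finite}.
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:proofB}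

If $k\le2n-1$, the bound in Theorem~\ref{thm:B} is at least $d(f_{n,k})$ and holds by Lemma~\ref{lem:semi}. Let $k>2n-1$ and let $f_t$ be a real deformation of $f=f_{n,k}$.

We want to show that conjugate pairs take up at least $k-(2n-1)$ of the $2d(f)$ units available in Lemma~\ref{lem:semi}(a). Compared with Section~\ref{sec:proofA} there are two new difficulties. First, $f_t$ may be non-immersive at real points, and then $G_t(\cdot,0)$ may have zeros; we remove them by a further small perturbation that keeps the real double points under control. Second, zeros of the reduced map must be counted with their indices, and we have to know that an index is at most the corresponding multiplicity.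

\subsection{The reduced map}
For $t$ near $0$ the map sending $(z,\zeta)$ to $z$ and the $\zeta$-component of $f_t$ is a real analytic change of coordinates near $0$, and it is the identity for $t=0$. Using it in the source, we may assume
\[
f_t(z,\zeta)=(\zeta,H_t(z,\zeta)),\qquad H_t(z,\zeta)\in\mathbb R^{n+2}.
\]
By Lemma~\ref{lem:semi}(b) this does not affect the number of real double points near $0$. Consider the larger family
\[
f_\tau=(\zeta,H_\tau),\qquad H_\tau(z,\zeta)=H_t(z,\zeta)+az,\qquad\tau=(t,a),\quad a\in\operatorname{Hom}(\mathbb R^2,\mathbb R^{n+2}).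
\]
Double pairs of $f_\tau$ have a common $\zeta$. As in Section~\ref{sec:reduced}, let $g(\tau,m,\zeta,w,s)\in\mathbb R^{n+2}$ be the analytic map with
\[
g(\tau,m,\zeta,w,\rho^2)=\tfrac1{2\rho}\bigl[H_\tau(m+\rho w,\zeta)-H_\tau(m-\rho w,\zeta)\bigr],\qquad m\in\mathbb R^2,\ w\in S^1 .
\]
Its components are $g_{\mathbb C},g_3,g_4$ and $g_h'\in\mathbb C$, $1\le h\le j-1$. For $\tau=0$ the first three are as in \eqref{eq:gk}, with $\bigl(\sum_h\zeta_h^2\bigr)\bar w$ added to $g_{\mathbb C}$, and $g_h'=\zeta_h(w+c_h\bar w)$. The derivative of $(g_{\mathbb C},g')$ with respect to $(m,\zeta)$ at $\tau=0$, $(m,\zeta)=0$, $s=0$ is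
\[
(\mu,\eta)\mapsto\bigl(2\mu w,\ \eta_h(w+c_h\bar w)\bigr),
\]
which is invertible because $c_h<1=|w|$. As before, for small $(\tau,s)$ and all $w\in S^1$ the system $(g_{\mathbb C},g')=0$ has exactly one solution $(m,\zeta)=\mathsf Y(\tau,w,s)$ near $0$. It is analytic and even in $w$. Put
\[
G_\tau(w,s)=(g_3,g_4)\big|_{(m,\zeta)=\mathsf Y(\tau,w,s)},
\]
which is odd in $w$.

For $\tau=0$ the equations $g_h'=0$ force $\zeta=0$, so $G_0$ is the map of Section~\ref{sec:reduced}. By Lemma~\ref{lem:k}, $G_0(\cdot,-\delta)$ has winding number $k$ for small $\delta>0$.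

\begin{remark}\label{rem:even}
Here we use that $n$ is even. Our elimination of $\zeta$ needs linear maps $h_w$ of $\mathbb R^{n-2}$ that depend continuously on $w$, are odd in $w$ and are invertible for all $w\in S^1$. Since $\det h_{-w}=(-1)^{n-2}\det h_w$, for odd $n$ the determinant would vanish for some $w$.
\end{remark}

\begin{lemma}\label{lem:diagn}
For all sufficiently small $\tau$: if $G_\tau(\cdot,0)$ has no zero, its winding number is at most $2n-1$ in absolute value.
\end{lemma}

\begin{proof}
Let $\hat H_\tau$ be $H_\tau$ without the component that deforms $\operatorname{Im}z^k$. A zero $w$ of the first component $\gamma$ of $G_\tau(\cdot,0)$ gives a point $X=\mathsf Y(\tau,w,0)$ with $D_z\hat H_\tau(X)w=0$. So $X$ is a common zero of the $2\times2$ minors of $D_z\hat H_\tau$, which for $\tau=0$ generate $J$. By \eqref{eq:2n-1} and Lemma~\ref{lem:points} at most $2n-1$ points $X$ occur. If $D_z\hat H_\tau(X)=0$ for one of them, then $\mathsf Y(\tau,\cdot,0)\equiv X$ by uniqueness and $\gamma\equiv0$, while the odd second component has a zero, contrary to hypothesis. So each $X$ accounts for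 at most two $w$, $\gamma$ has at most $2(2n-1)$ zeros, and the claim follows as in Lemma~\ref{lem:diag}.
\end{proof}

\subsection{Indices and multiplicities}
The \emph{index} of an isolated zero of a continuous map from an oriented manifold to an oriented vector space of the same dimension is its local degree, that is, the degree of the normalized map on a small sphere around the zero. The \emph{multiplicity} of an isolated zero $P$ of a holomorphic map $\Phi$ between open sets of $\mathbb C^N$ is $\dim_{\mathbb C}\mathcal O_P/(\Phi)$. It equals the number of preimages near $P$, counted with multiplicity, of every sufficiently small value; more generally, the total multiplicity near $P$ is preserved under small perturbations of $\Phi$.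

Let $\tau$ be real and small, and let $(w_0,s_0)$, $s_0=-\rho_0^2<0$, be a zero of $G_\tau$. With $(m_0,\zeta_0)=\mathsf Y(\tau,w_0,s_0)$ put $\xi=(m_0+\sqrt{-1}\,\rho_0w_0,\zeta_0)\in\mathbb C^n$, where $m_0,w_0\in\mathbb R^2$ and $\zeta_0\in\mathbb R^{n-2}$ are read as real vectors. By the analogue of \eqref{eq:neg}, $f_\tau(\xi)=f_\tau(\bar\xi)$, and $\xi\ne\bar\xi$. The assignment $(w_0,s_0)\mapsto(\xi,\bar\xi)$ is injective, because $\xi$ determines $m_0$ and $\rho_0w_0$.

\begin{lemma}\label{lem:index}
If $(\xi,\bar\xi)\in B$, with $B$ as in Lemma~\ref{lem:semi}, then $(w_0,s_0)$ is an isolated zero of $G_\tau$, and the absolute value of its index is at most $\dim_{\mathbb C}M_{\tau,(\xi,\bar\xi)}$.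
\end{lemma}

\begin{proof}
Zeros of $G_\tau$ near $(w_0,s_0)$ give different points of the support of $M_\tau$ in $B$. This support is finite, so the zero is isolated. The idea for the index is to replace $G_\tau$ by a real analytic map whose complexification is, in suitable coordinates, the map that defines the double points.

\emph{From $G_\tau$ to $g$.} Put $y=(m,\zeta)$, $u=(g_{\mathbb C},g')$ and $b=(g_3,g_4)$. As $\partial u/\partial y$ is invertible, $(u,w,s)$ can be used as local coordinates instead of $(y,w,s)$. In these coordinates $g=(u,b(u,w,s))$ up to the order of the components, and $b(0,w,s)=G_\tau(w,s)$. In the homotopy $(u,b(\lambda u,w,s))$, $0\le\lambda\le1$, the zero set does not change, so the zero remains isolated, and for $\lambda=0$ we have the product of the identity and $G_\tau$. So the index of $G_\tau$ at $(w_0,s_0)$ is, up to sign, the index of $g$ at $(m_0,\zeta_0,w_0,s_0)$.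

\emph{From $g$ to a real map with the right complexification.} The map $(w,-\rho^2)\mapsto v=\rho w$ is a local diffeomorphism for $\rho>0$. Since $H_\tau$ is real, $g=\frac1\rho\Psi$, where
\[
\Psi(m,\zeta,v)=\operatorname{Im}H_\tau(m+\sqrt{-1}\,v,\zeta),\qquad m,v\in\mathbb R^2,\ \zeta\in\mathbb R^{n-2},
\]
is a map from an open subset of $\mathbb R^{n+2}$ to $\mathbb R^{n+2}$. The positive factor $\frac1\rho$ does not change the index, so up to sign we have to consider the index of $\Psi$ at $(m_0,\zeta_0,\rho_0w_0)$.

\emph{Comparison.} The complexification of $\Psi$ is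
\[
\Psi_{\mathbb C}(m,\zeta,v)=\tfrac1{2\sqrt{-1}}\bigl[H_\tau(m+\sqrt{-1}\,v,\zeta)-H_\tau(m-\sqrt{-1}\,v,\zeta)\bigr],\qquad m,v\in\mathbb C^2,\ \zeta\in\mathbb C^{n-2}.
\]
In the complex linear coordinates $(z,\tilde z)=(m+\sqrt{-1}\,v,\,m-\sqrt{-1}\,v)$ on $\mathbb C^2\times\mathbb C^2$ this is, up to a constant factor, $H_\tau(z,\zeta)-H_\tau(\tilde z,\zeta)$. The generators of the double point ideal of $f_\tau$ are the components of $H_\tau(z,\zeta)-H_\tau(\tilde z,\tilde\zeta)$ and of $\zeta-\tilde\zeta$, and the latter just eliminate $\tilde\zeta$. So, by Lemma~\ref{lem:semi}(c), the multiplicity of $\Psi_{\mathbb C}$ at the zero is $\dim_{\mathbb C} M_{\tau,(\xi,\bar\xi)}$. In particular it is finite, and the zero is isolated. The index of $\Psi$ is the number of real preimages near the zero of a small real regular value, counted with signs. There are at most as many real preimages as complex ones, hence at most as many as the multiplicity.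
\end{proof}

\subsection{Conclusion}
Choose $B$ from Lemma~\ref{lem:semi} for the family with parameters $\tau=(t,a)$. Choose $\delta>0$ such that $G_0(\cdot,-\delta)$ has no zero and winding number $k$, and such that for small $\tau$ the pairs $(m\pm\sqrt{-1}\,\rho w,\zeta)$ with $(m,\zeta)=\mathsf Y(\tau,w,-\rho^2)$, $0\le\rho^2\le\delta$, define points of $B$. For small $\tau$ the curve $G_\tau(\cdot,-\delta)$ has winding number $k$. Fix a small $t\ne0$, and let $R$ be the number of real double points of $f_t$.

\emph{Protecting the real double points.} Let $P_1,\dots,P_{2R}\in B$ be the corresponding ordered pairs. By Lemma~\ref{lem:semi} they are isolated zeros of $(x,\tilde x)\mapsto f_t(x)-f_t(\tilde x)$, a holomorphic map from an open set of $\mathbb C^{2n}$ to $\mathbb C^{2n}$. Choose disjoint neighborhoods $V_i=N_i\times\tilde N_i\subset B$ of the $P_i$ such that $N_i,\tilde N_i$ are invariant under complex conjugation and $N_i\cap\tilde N_i=\emptyset$. Then no $V_i$ contains a point of the form $(\xi,\bar\xi)$, since $\bar\xi\in\tilde N_i$ would imply $\xi\in\tilde N_i$. As isolated zeros of holomorphic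 maps between spaces of equal dimension persist under small perturbations, for all small $a$ each $V_i$ still contains a double pair of $f_{(t,a)}$.

\emph{Choosing $a$.} Consider the set of all
\[
(X,[w],a)\quad\text{with}\quad\bigl(D_zH_t(X)+a\bigr)w=0,
\]
where $X$ lies in a fixed neighborhood of $0$ in $\mathbb R^n$ that contains all $\mathsf Y(\tau,w,0)$ for small $\tau$, and $[w]\in\mathbb{RP}^1$. For fixed $(X,[w])$ these are $n+2$ independent affine equations for $a$. So the set is a manifold of dimension $n+1+\dim\operatorname{Hom}(\mathbb R^2,\mathbb R^{n+2})-(n+2)$, one less than the dimension of the space of all $a$. By Sard's theorem its projection to that space has measure $0$. Hence there are arbitrarily small $a$ for which $f_\tau$, $\tau=(t,a)$, is immersive at all these $X$; recall that kernel vectors of $df_\tau$ have the form $(w,0)$. Fix such an $a$, small enough for the preceding paragraph. A zero $w$ of $G_\tau(\cdot,0)$ would mean $D_zH_\tau(X)w=0$ for $X=\mathsf Y(\tau,w,0)$. So $G_\tau(\cdot,0)$ has no zero, and by Lemma~\ref{lem:diagn} its winding number $N$ satisfies $|N|\le2n-1$.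

\emph{Counting.} The zeros of $G_\tau$ on $S^1\times[-\delta,0]$ all lie in $S^1\times(-\delta,0)$. They correspond injectively to points $(\xi,\bar\xi)\in B$ in the support of $M_\tau$, so there are finitely many. For the orientation $d\theta\wedge ds$ the sum of their indices is the difference of the boundary winding numbers, $k-N$. By Lemma~\ref{lem:index},
\[
\sum_{(\xi,\bar\xi)}\dim_{\mathbb C}M_{\tau,(\xi,\bar\xi)}\ \ge\ \sum|\mathrm{ind}|\ \ge\ k-N\ \ge\ k-(2n-1),
\]
where the first sum runs over the points $(\xi,\bar\xi)$ obtained from zeros of $G_\tau$. These points lie outside all $V_i$, and each of the $2R$ disjoint sets $V_i$ contains a point of the support of $M_\tau$. So Lemma~\ref{lem:semi}(a) gives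
\[
2R+\bigl(k-(2n-1)\bigr)\ \le\ \sum_{P\in B}\dim_{\mathbb C}M_{\tau,P}\ \le\ 2d(f_{n,k}),
\]
that is, $R\le d(f_{n,k})-\frac{k-(2n-1)}2$. As $k$ may be any odd number $\ge5$, the difference can be made arbitrarily large for each fixed even $n$. Together with Proposition~\ref{prop:fnk} this proves Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{9}
\bibitem{n2n}
\emph{Real Double-Points Of Deformations Of $\mathcal{A}$-Simple Map-Germs From $\mathbb{R}^n$ To $\mathbb{R}^{2n}$},
\texttt{http://conway1.mathematik.uni-halle.de/\textasciitilde rieger/n2n.pdf}.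

\bibitem{Wall}
C.T.C. Wall, \emph{Finite determinacy of smooth map-germs}, Bull. London Math. Soc. 13 (1981).
\end{thebibliography}

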